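\title{Compact rotoids are dyadic}

\begin{abstract}
A rotoid is a space $X$ for which some homeomorphism of $X\times X$ fixes a vertical slice $\{e\}\times X$ pointwise and straightens the diagonal onto the horizontal slice $X\times\{e\}$ by $(x,x)\mapsto(x,e)$. We prove that every compact rotoid is a dyadic compactum, and in fact an $\mathrm{AE}(0)$ (equivalently, Dugundji) compactum. The reason is algebraic: the coordinates of the homeomorphism and of its inverse combine, by a short explicit formula, into a continuous Mal'tsev operation, and this operation makes the relevant quotient maps open. Only the condition on the diagonal is needed. We also show that in an infinite compact rotoid every point has character equal to the weight of the space, and that the zero-dimensional compact rotoids are exactly the nonempty finite spaces and the infinite Cantor cubes.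
\end{abstract}

\section{Straightening the diagonal}

All spaces are Tychonoff and nonempty. We write $\Delta=\{(x,x):x\in X\}$ for the diagonal of $X^2=X\times X$.

\begin{definition}
Let $X$ be a space and $e\in X$. A homeomorphism $H:X^2\to X^2$ is a \emph{twister at $e$} if
\[
H(e,x)=(e,x)\quad\text{and}\quad H(x,x)=(x,e)\qquad\text{for all }x\in X .
\]
It is a \emph{weak twister at $e$} if only the second condition is required. A space is a \emph{rotoid} if it has a twister at some point.
\end{definition}

So a weak twister says that the diagonal lies in the square in the same way as a horizontal slice does. A twister achieves this while keeping the vertical slice through $e$ fixed. Two examples show what to expect.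

\begin{example}[Groups]\label{ex:groups}
Let $X$ be a topological group with neutral element $e$. Then $H(x,y)=(x,x^{-1}y)$ is a twister at $e$, with inverse $(x,t)\mapsto(x,xt)$. Here $H$ preserves the first coordinate. It measures the position of $y$ relative to $x$, and the relative position of $x$ to itself is $e$.
\end{example}

\begin{example}[The interval]\label{ex:interval}
The interval $X=[-1,1]$ is a rotoid, with $e=0$. Let $S=\{(x,y):\max(|x|,|y|)=1\}$ be the boundary of the square. The points $(0,1)$ and $(0,-1)$ divide $S$ into a right arc, which contains $(1,1)$ and $(1,0)$ in its interior, and a left arc, which contains $(-1,-1)$ and $(-1,0)$ in its interior. Choose a homeomorphism $h:S\to S$ that fixes $(0,\pm1)$, maps each of the two arcs to itself, and takes $(1,1)$ to $(1,0)$ and $(-1,-1)$ to $(-1,0)$. Put $H(tv)=t\,h(v)$ for $v\in S$ and $0\le t\le1$. This $H$ is a homeomorphism of $X^2$ with $H(0,y)=(0,y)$ and $H(x,x)=(x,0)$.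

No weak twister of the interval, at any point $e$, has the form $H(x,y)=(x,h_x(y))$. Indeed each $h_x$ would be a homeomorphism of $[-1,1]$ with $h_x(x)=e$. Then $x=1$ forces $e$ to be an endpoint, and $x=0$ forces $e$ to be an interior point.
\end{example}

A \emph{dyadic compactum} is a Hausdorff space that is a continuous image of a Cantor cube $\{0,1\}^\kappa$ for some cardinal $\kappa$. Every compact metrizable space is dyadic, being a continuous image of the Cantor set. The question we answer is posed in \cite{DFR}: \emph{is every compact rotoid dyadic?} It is known that every compact rotoid of countable tightness is metrizable, and that every compact hereditarily normal space with a twister at every point is metrizable. These facts, which we shall not use, suggest a positive answer, and so does the resemblance to groups. On the other hand, by Example~\ref{ex:interval} a twister may be forced to mix the two coordinates, and it is then not apparent how much of the group structure survives. The answer is that enough of it survives.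

\begin{definition}
A \emph{Mal'tsev operation} on $X$ is a continuous map $m:X^3\to X$ such that
\[
m(x,y,y)=x\quad\text{and}\quad m(x,x,z)=z\qquad\text{for all }x,y,z\in X .
\]
\end{definition}

In a group, $m(x,y,z)=xy^{-1}z$ is such an operation. One should read $z\mapsto m(x,y,z)$ as a ``translation taking $y$ to $x$''. It depends continuously on $x$ and $y$, and it is the identity when $x=y$.

A space is \emph{zero-dimensional} if it has a base of clopen sets. A compact space $X$ is $\mathrm{AE}(0)$ if, for every zero-dimensional compact space $Z$ and every closed, possibly empty, set $A\subset Z$, every continuous map $A\to X$ extends to a continuous map $Z\to X$. As usual, $w(X)$ is the weight of $X$, and $\chi(x,X)$ is the character of $X$ at $x$, the least size of a neighborhood base at $x$. The following are the results of the paper.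

\begin{theorem}\label{thm:maltsev}
Let $X$ be a space with a weak twister $H$ at $e$. Write $H=(\alpha,\beta)$ and $H^{-1}=(\gamma,\delta)$ with $\alpha,\beta,\gamma,\delta:X^2\to X$. Then
\begin{equation}\label{eq:m}
m(x,y,z)=\gamma\bigl(\,\delta(\alpha(x,z),\beta(y,z)),\ \beta(x,y)\,\bigr)
\end{equation}
is a Mal'tsev operation on $X$. In particular, every rotoid, compact or not, has a Mal'tsev operation.
\end{theorem}

\begin{theorem}\label{thm:dyadic}
Every compact space with a weak twister, in particular every compact rotoid, is $\mathrm{AE}(0)$, and hence dyadic.
\end{theorem}

\begin{theorem}\label{thm:character}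
If $X$ is an infinite compact space with a weak twister, then $\chi(x,X)=w(X)$ for every $x\in X$.
\end{theorem}

\begin{theorem}\label{thm:zerodim}
For a zero-dimensional compact space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X$ is a rotoid;
\item[(b)] $X$ has a weak twister;
\item[(c)] $X$ is finite or homeomorphic to a Cantor cube $\{0,1\}^\tau$ with $\tau$ infinite.
\end{enumerate}
\end{theorem}

The mechanism behind Theorem~\ref{thm:maltsev} has a converse, if one relaxes $H$ to an embedding with a left inverse.

\begin{proposition}\label{prop:converse}
A compact space $X$ has a Mal'tsev operation if and only if there are a compact space $Y$, a point $y_0\in Y$, and continuous maps $H:X^2\to X\times Y$ and $G:X\times Y\to X^2$ such that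
\begin{equation}\label{eq:star}
G\circ H=\mathrm{id}_{X^2}\quad\text{and}\quad H(x,x)=(x,y_0)\quad(x\in X).
\end{equation}
\end{proposition}

By a theorem of Haydon \cite{Haydon}, the $\mathrm{AE}(0)$ compacta are exactly the \emph{Dugundji} compacta, that is, those compacta $X$ for which every compact $Y\supset X$ admits a linear extension operator $C(X)\to C(Y)$ of norm one that preserves constants. So every compact rotoid is Dugundji. Applied to Example~\ref{ex:groups}, Theorem~\ref{thm:dyadic} contains the statement that every compact group is dyadic. The converse of Theorem~\ref{thm:dyadic} fails. A convergent sequence with its limit is $\mathrm{AE}(0)$, as is every compact metrizable space (by Lemma~\ref{lem:step} below with $B$ a point), but it is infinite and has isolated points, so it has no weak twister by Theorem~\ref{thm:character}.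

Here is the plan for Theorem~\ref{thm:dyadic}. Section~\ref{sec:maltsev} produces $m$. In Section~\ref{sec:congruences} we use $m$ to show that quotients of $X$ by closed equivalence relations compatible with the twister have open quotient maps, just as quotients of topological groups do. The metrizable quotients of this kind separate the points of $X$. So $X$ is the limit of a transfinite sequence of compacta $X_\xi$ that starts with a point, and each $X_{\xi+1}\to X_\xi$ is an open surjection that ``adds only a metrizable coordinate''. In Section~\ref{sec:ae0} a map into $X$ is extended one coordinate at a time by Michael's selection theorem.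

\section{A Mal'tsev operation from a twister}\label{sec:maltsev}

\subsection{Finding the formula}
Suppose first that $H$ preserves the first coordinate, $\alpha(x,y)=x$, as for groups. Regard $\beta(y,z)$ as the position of $z$ relative to $y$, and let $\delta(x,t)$ be the point with position $t$ relative to $x$. The group formula $x\cdot(y^{-1}z)$ becomes
\[
m(x,y,z)=\delta(x,\beta(y,z)) .
\]
At $y=z$ this is $\delta(x,e)=x$, because $H^{-1}(x,e)=(x,x)$. At $y=x$ it is $\delta(x,\beta(x,z))=z$, because $H^{-1}(x,\beta(x,z))=H^{-1}(H(x,z))=(x,z)$.

In general this formula is wrong, because to recover $z$ from $\beta(x,z)$ we need the first coordinate $\alpha(x,z)$, which need not be $x$. Consider the three-point space $X=\{0,1,2\}$ with $e=0$. Let $H$ fix every $(0,x)$, let $H(1,1)=(1,0)$ and $H(2,2)=(2,0)$, and let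
\[
(1,0)\mapsto(2,1),\quad (1,2)\mapsto(2,2),\quad (2,0)\mapsto(1,2),\quad (2,1)\mapsto(1,1).
\]
This is a bijection of the nine pairs, so $H$ is a twister at $0$. We need $m(1,1,0)=0$. But $\beta(1,0)=1$ and $H^{-1}(1,1)=(2,1)$, so $\delta(1,\beta(1,0))=\delta(1,1)=1$.

The remedy is to use the correct first coordinate and then repair the damage. With
\[
q=\delta(\alpha(x,z),\beta(y,z))
\]
the case $y=x$ is right by construction: $q=z$. In the example, $q=\delta(2,1)=0$ at $(1,1,0)$, as it should be. Now the case $y=z$ is spoiled: there $q=\delta(\alpha(x,z),e)=\alpha(x,z)$ instead of $x$. In the example, $q=\delta(2,0)=2$ at $(1,0,0)$, where we want $1$. The point $x$ can be recovered from $\alpha(x,z)$ as $\gamma(\alpha(x,z),\beta(x,z))$, so we apply $\gamma(q,\cdot)$. It suffices that the second argument is $\beta(x,z)$ when $y=z$, and that it is $e$ when $y=x$; in the latter case $q=z$ is not disturbed, since $\gamma(z,e)=z$. Both requirements are met by $\beta(x,y)$. This gives formula \eqref{eq:m}. In the example, $m(1,1,0)=\gamma(0,\beta(1,1))=\gamma(0,0)=0$ and $m(1,0,0)=\gamma(2,\beta(1,0))=\gamma(2,1)=1$, since $H^{-1}(2,1)=(1,0)$.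

\subsection{The proof}
We prove more than Theorem~\ref{thm:maltsev}: only the equations \eqref{eq:star} are used.

\begin{lemma}\label{lem:formula}
Let $X,Y$ be spaces, $y_0\in Y$, and let $H=(\alpha,\beta):X^2\to X\times Y$ and $G=(\gamma,\delta):X\times Y\to X^2$ be continuous maps satisfying \eqref{eq:star}. Then the map $m$ defined by \eqref{eq:m} is a Mal'tsev operation on $X$.
\end{lemma}

\begin{proof}
The arguments in \eqref{eq:m} lie in the right spaces: $\alpha(x,z)\in X$ and $\beta(y,z)\in Y$, so $\delta(\alpha(x,z),\beta(y,z))\in X$, and $\beta(x,y)\in Y$. The map $m$ is continuous as a composition of continuous maps. By \eqref{eq:star} we have $G(a,y_0)=G(H(a,a))=(a,a)$. Hence, for all $a,b\in X$,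
\begin{gather}
\beta(a,a)=y_0,\qquad \gamma(a,y_0)=\delta(a,y_0)=a,\label{eq:unit}\\
\gamma(\alpha(a,b),\beta(a,b))=a,\qquad \delta(\alpha(a,b),\beta(a,b))=b.\label{eq:inverse}
\end{gather}
If $y=z$, then $\beta(y,z)=y_0$, so \eqref{eq:unit} gives $\delta(\alpha(x,z),\beta(y,z))=\alpha(x,z)$, and \eqref{eq:inverse} gives
\[
m(x,z,z)=\gamma(\alpha(x,z),\beta(x,z))=x .
\]
If $y=x$, then $\delta(\alpha(x,z),\beta(x,z))=z$ by \eqref{eq:inverse}, and $\beta(x,x)=y_0$, so \eqref{eq:unit} gives $m(x,x,z)=\gamma(z,y_0)=z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:maltsev}]
Apply Lemma~\ref{lem:formula} with $Y=X$, $y_0=e$, and $G=H^{-1}$.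
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
The ``if'' part is Lemma~\ref{lem:formula}. Conversely, let $m$ be a Mal'tsev operation on the compact space $X$. Let $Y=X^2/\Delta$ be the compact Hausdorff space obtained by collapsing the diagonal to a point $y_0$, and let $\pi:X^2\to Y$ be the quotient map. Put
\[
H(x,y)=(x,\pi(x,y)),\qquad G(x,\pi(y,z))=(x,m(x,y,z)) .
\]
The map $G$ is well defined, since $\pi$ identifies only points of $\Delta$, and $m(x,y,y)=x$ does not depend on $y$. It is continuous because $G\circ(\mathrm{id}_X\times\pi)$ is continuous and $\mathrm{id}_X\times\pi:X\times X^2\to X\times Y$, a continuous surjection between compact Hausdorff spaces, is a quotient map. Finally $H(x,x)=(x,y_0)$ and $G(H(x,y))=(x,m(x,x,y))=(x,y)$.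
\end{proof}

For this pair $(H,G)$ we have $\alpha(x,y)=\gamma(x,t)=x$ and $\delta(x,\pi(y,z))=m(x,y,z)$, so formula \eqref{eq:m} returns the operation $m$ we started from.

\section{Congruences}\label{sec:congruences}

Throughout this section $X$ is a compact space with a weak twister $H=(\alpha,\beta)$ at $e$. We write $H^{-1}=(\gamma,\delta)$ and let $m$ be the operation \eqref{eq:m}.

\begin{definition}
A \emph{congruence} on $X$ is a closed equivalence relation $\theta\subset X^2$ such that $x\mathrel\theta x'$ and $y\mathrel\theta y'$ imply $\omega(x,y)\mathrel\theta\omega(x',y')$ for each $\omega\in\{\alpha,\beta,\gamma,\delta\}$.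
\end{definition}

The intersection of any family of congruences is a congruence, and $m$, a composition of the four operations, is compatible with every congruence. The quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff. Let $q:X\to X/\theta$ be the quotient map. Then $q\times q:X^2\to(X/\theta)^2$ is also a quotient map, so the four operations induce continuous operations on $X/\theta$. The identities $HH^{-1}=H^{-1}H=\mathrm{id}$ and $H(x,x)=(x,e)$ are inherited. Thus $X/\theta$ has a weak twister at $q(e)$, and if $\theta'\subset\theta$ are congruences, then the natural map $X/\theta'\to X/\theta$ intertwines the induced weak twisters. For Theorem~\ref{thm:dyadic} we need only compatibility with $m$; the twisters on the quotients are needed in Section~\ref{sec:zerodim}.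

\subsection{Openness}
Quotient maps of topological groups are open because a union of translates of an open set is open. The operation $m$ supplies local translations with the same effect.

\begin{lemma}\label{lem:open}
If $\theta$ is a congruence, then $q:X\to X/\theta$ is open. If $\theta'\subset\theta$ are congruences, then the natural map $X/\theta'\to X/\theta$ is open.
\end{lemma}

\begin{proof}
Let $U\subset X$ be open. We show that $q^{-1}(q(U))$, the union $\theta[U]$ of the classes meeting $U$, is open. Let $y\in\theta[U]$, say $x\in U$ and $x\mathrel\theta y$. Since $m(x,y,y)=x\in U$, continuity gives $m(x,y,z)\in U$ for all $z$ in some neighborhood of $y$. Compatibility gives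
\[
m(x,y,z)\mathrel\theta m(y,y,z)=z .
\]
So every such $z$ is equivalent to a point of $U$, and $\theta[U]$ is a neighborhood of $y$.

For the second claim, the image in $X/\theta$ of an open set $V\subset X/\theta'$ equals the image under $q$ of the preimage of $V$ in $X$, which is open in $X$.
\end{proof}

\subsection{Enough metrizable quotients}
To obtain many congruences with small quotients we close up a given function, or a given clopen set, under the operations in countably many steps.

\begin{lemma}\label{lem:metrizable}
\begin{enumerate}
\item[(i)] For each $f\in C(X)$ there is a congruence $\eta_f$ such that $X/\eta_f$ is metrizable and $f$ is constant on the classes of $\eta_f$.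
\item[(ii)] If $X$ is zero-dimensional, then for each clopen $U\subset X$ there is a countable Boolean algebra $\mathcal B_U\ni U$ of clopen subsets of $X$ such that the relation $\eta_U$ defined by ``$x$ and $x'$ belong to the same members of $\mathcal B_U$'' is a congruence.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By the Stone--Weierstrass theorem, finite sums $\sum_i g_i(x)h_i(y)$ with $g_i,h_i\in C(X)$ are uniformly dense in $C(X^2)$: they form an algebra that contains the constants and separates points. Put $S_0=\{f\}$. Given a countable set $S_k\subset C(X)$, choose a countable set $S_{k+1}$ with $S_k\subset S_{k+1}\subset C(X)$ such that, for all $g\in S_k$, $\omega\in\{\alpha,\beta,\gamma,\delta\}$, and $n\ge1$, some finite sum $\sum_i g_i(x)h_i(y)$ with $g_i,h_i\in S_{k+1}$ is uniformly within $1/n$ of $g(\omega(x,y))$. Let $S=\bigcup_kS_k$, and let $x\mathrel{\eta_f}x'$ mean that $g(x)=g(x')$ for all $g\in S$. This is a closed equivalence relation.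

Let $x\mathrel{\eta_f}x'$ and $y\mathrel{\eta_f}y'$, and let $g\in S$. Each approximating sum for $g\circ\omega$ takes the same value at $(x,y)$ and $(x',y')$. Hence $|g(\omega(x,y))-g(\omega(x',y'))|\le2/n$ for every $n$, and the two values of $g$ coincide. As $g\in S$ was arbitrary, $\omega(x,y)\mathrel{\eta_f}\omega(x',y')$. So $\eta_f$ is a congruence. The functions in $S$ induce a continuous injection of the compact space $X/\eta_f$ into $\mathbb R^S$, which is an embedding. Since $S$ is countable, $X/\eta_f$ is metrizable. As $f\in S$, it is constant on classes.

(ii) If $V\subset X$ is clopen and $\omega$ is one of the four operations, then $\omega^{-1}(V)$ is clopen in $X^2$. By compactness it is a finite union of rectangles $P\times Q$ with $P,Q$ clopen. Starting from $\{U\}$, we alternately close off under Boolean operations and add the sides of such rectangles. In countably many steps we obtain a countable Boolean algebra $\mathcal B_U\ni U$ of clopen sets such that, for every $V\in\mathcal B_U$ and every $\omega$, the set $\omega^{-1}(V)$ is a finite union of rectangles with sides in $\mathcal B_U$. The relation $\eta_U$ is a closed equivalence relation. If $x\mathrel{\eta_U}x'$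 and $y\mathrel{\eta_U}y'$, then $(x,y)$ and $(x',y')$ lie in the same rectangles with sides in $\mathcal B_U$, so $\omega(x,y)$ and $\omega(x',y')$ lie in the same members of $\mathcal B_U$.
\end{proof}

In (ii), the members of $\mathcal B_U$ are unions of $\eta_U$-classes. So their images in $X/\eta_U$ are clopen, and there are countably many of them and they separate points. Hence $X/\eta_U$ embeds in $\{0,1\}^{\mathcal B_U}$, and it is compact, metrizable, and zero-dimensional.

\subsection{The resolution}

\begin{lemma}\label{lem:resolution}
There are an ordinal $\kappa$ and a decreasing family of congruences $(\theta_\xi)_{\xi\le\kappa}$ with $\theta_0=X^2$ and $\theta_\kappa=\Delta$ such that, with $X_\xi=X/\theta_\xi$, the following hold.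
\begin{enumerate}
\item[(i)] For each $\xi<\kappa$ there are a compact metrizable space $M_\xi$ and an embedding $X_{\xi+1}\to X_\xi\times M_\xi$ whose first coordinate is the natural map $X_{\xi+1}\to X_\xi$. This natural map is an open surjection.
\item[(ii)] For each limit $\lambda\le\kappa$, the natural map $X_\lambda\to\varprojlim_{\xi<\lambda}X_\xi$ is a homeomorphism.
\end{enumerate}
If $X$ is zero-dimensional, all $X_\xi$ and $M_\xi$ can be taken zero-dimensional.
\end{lemma}

\begin{proof}
Enumerate the congruences of Lemma~\ref{lem:metrizable}, that is, the $\eta_f$ for $f\in C(X)$, or the $\eta_U$ for $U$ clopen if $X$ is zero-dimensional, as $\{\eta_\zeta:\zeta<\kappa\}$. Continuous functions, respectively clopen sets, separate points of $X$, so $\bigcap_{\zeta<\kappa}\eta_\zeta=\Delta$. Put $\theta_0=X^2$ and $\theta_\xi=\bigcap_{\zeta<\xi}\eta_\zeta$ for $0<\xi\le\kappa$.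

(i) Since $\theta_{\xi+1}=\theta_\xi\cap\eta_\xi$, the natural map $X_{\xi+1}\to X_\xi\times X/\eta_\xi$ is injective, hence an embedding by compactness. Put $M_\xi=X/\eta_\xi$. Openness is Lemma~\ref{lem:open}.

(ii) For limit $\lambda$ we have $\theta_\lambda=\bigcap_{\xi<\lambda}\theta_\xi$, which says that the natural map is injective. It is surjective: a point of the inverse limit is a decreasing family of closed nonempty classes $C_\xi\subset X$ of $\theta_\xi$, $\xi<\lambda$; these have a common point $x$ by compactness, and the class of $x$ in $X_\lambda$ is mapped to the given point. A continuous bijection of compact Hausdorff spaces is a homeomorphism.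

In the zero-dimensional case, the spaces $M_\xi$ are zero-dimensional, as noted above. The space $X_0$ is a point. For $\xi>0$, since $\theta_\xi=\bigcap_{\zeta<\xi}\eta_\zeta$, the natural map $X_\xi\to\prod_{\zeta<\xi}M_\zeta$ is injective, hence an embedding by compactness, and $X_\xi$ is zero-dimensional.
\end{proof}

\section{Extending maps one coordinate at a time}\label{sec:ae0}

A set-valued map $\Phi$ from a space $Z$ to the nonempty closed subsets of a metric space $M$ is \emph{lower semicontinuous} (l.s.c.) if $\{z\in Z:\Phi(z)\cap O\ne\emptyset\}$ is open for every open $O\subset M$. A \emph{selection} of $\Phi$ is a map $\sigma:Z\to M$ with $\sigma(z)\in\Phi(z)$ for all $z$. Michael's zero-dimensional selection theorem \cite{MichaelII,MichaelSelected} states that an l.s.c.\ map with nonempty closed values from a zero-dimensional compact space to a complete metric space has a continuous selection.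

\begin{lemma}\label{lem:step}
Let $Z$ be a zero-dimensional compact space, let $A\subset Z$ be closed, let $B$ be a compact space, $M$ a compact metric space, and let $K\subset B\times M$ be closed and such that the projection $p:K\to B$ is an open surjection. Let $F:Z\to B$ and $f':A\to K$ be continuous with $p\circ f'=F|_A$. Then $f'$ extends to a continuous map $F':Z\to K$ with $p\circ F'=F$.
\end{lemma}

\begin{proof}
For $z\in Z$ let $K_z=\{t\in M:(F(z),t)\in K\}$. This is a closed set, nonempty since $p$ is onto. For open $O\subset M$,
\[
\{z:K_z\cap O\ne\emptyset\}=F^{-1}\bigl(p(K\cap(B\times O))\bigr),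
\]
which is open since $p$ is open. So $z\mapsto K_z$ is l.s.c. Write $f'(z)=(F(z),g(z))$ for $z\in A$. Then $g:A\to M$ is continuous and $g(z)\in K_z$. Put
\[
\Phi(z)=\{g(z)\}\ \ (z\in A),\qquad \Phi(z)=K_z\ \ (z\notin A).
\]
We claim that $\Phi$ is l.s.c. Let $\Phi(z_0)\cap O\ne\emptyset$ with $O$ open. In either case $K_{z_0}\cap O\neq\emptyset$, so $z_0$ has a neighborhood $W$ such that $K_z\cap O\ne\emptyset$ for all $z\in W$. If $z_0\notin A$, then $\Phi(z)=K_z$ meets $O$ for all $z\in W\setminus A$, a neighborhood of $z_0$ since $A$ is closed. If $z_0\in A$, then $g(z_0)\in O$. Shrinking $W$, we may assume that $g(z)\in O$ for $z\in W\cap A$, and then $\Phi(z)$ meets $O$ for all $z\in W$.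

Let $\sigma$ be a continuous selection of $\Phi$. Then $F'(z)=(F(z),\sigma(z))$ is as required.
\end{proof}

Openness of $p$ cannot be dropped, even with $A=\emptyset$. Let $B=[-1,1]$, $M=\{1,2\}$, and $K=([-1,0]\times\{1\})\cup([0,1]\times\{2\})$, and let $F$ be the inclusion of $Z=\{0\}\cup\{\pm1/n:n\ge1\}$ in $B$. The points $1/n$ lift only to the second interval and the points $-1/n$ only to the first, so neither choice of a lift of $0$ gives a continuous map.

\begin{proof}[Proof of Theorem~\ref{thm:dyadic}]
Let $X$ be a compact space with a weak twister, and take $(X_\xi)_{\xi\le\kappa}$ as in Lemma~\ref{lem:resolution}.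

\emph{$X$ is $\mathrm{AE}(0)$.} Let $A$ be a closed subset of a zero-dimensional compact space $Z$, and let $f:A\to X$ be continuous. Let $f_\xi:A\to X_\xi$ be the composition of $f$ with the quotient map $X\to X_\xi$. By recursion on $\xi\le\kappa$ we construct continuous maps $F_\xi:Z\to X_\xi$ that extend $f_\xi$ and are compatible with the maps $X_\xi\to X_\zeta$ for $\zeta<\xi$. The space $X_0$ is a point, so $F_0$ is the constant map. Given $F_\xi$, fix a compatible metric on $M_\xi$ and apply Lemma~\ref{lem:step} with $B=X_\xi$, $M=M_\xi$, $K=X_{\xi+1}\subset X_\xi\times M_\xi$, $F=F_\xi$, and $f'=f_{\xi+1}$. This gives $F_{\xi+1}$. For limit $\lambda$, the maps $F_\xi$, $\xi<\lambda$, define a map $F_\lambda$ into $\varprojlim_{\xi<\lambda}X_\xi=X_\lambda$, and it extends $f_\lambda$ because each coordinate does. Finally $F_\kappa:Z\to X_\kappa=X$ extends $f$.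

\emph{$X$ is dyadic.} Embed $X$ in $[0,1]^\tau$ for some infinite $\tau$. The Cantor set $\{0,1\}^\omega$ maps continuously onto $[0,1]$, so $\{0,1\}^\tau\cong(\{0,1\}^\omega)^\tau$ maps continuously onto $[0,1]^\tau$. The preimage $A$ of $X$ is a closed subset of $\{0,1\}^\tau$ with a continuous surjection $A\to X$. Since $\{0,1\}^\tau$ is zero-dimensional and compact, this surjection extends to a continuous map $\{0,1\}^\tau\to X$, which is onto.
\end{proof}

\section{All points have character equal to the weight}\label{sec:character}

This section uses neither the operation $m$ nor the resolution, but it does use that $H$ is a homeomorphism onto $X^2$. The point is that the inverse of a weak twister carries a neighborhood base of $X\times\{e\}$, which is controlled by the single point $e$, to one of the diagonal, which controls all points at once.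

\begin{proof}[Proof of Theorem~\ref{thm:character}]
Let $X$ be infinite and compact, and let $H$ be a weak twister at $e$. Since $H$ is injective and $H(\Delta)=X\times\{e\}$, we have $\Delta=H^{-1}(X\times\{e\})$.

\emph{$\chi(e,X)$ is infinite.} If not, then $e$ is isolated, so $X\times\{e\}$ is open, and so is $\Delta$. Then every point of $X$ is isolated, and the compact space $X$ is finite, a contradiction.

\emph{$w(X)\le\chi(e,X)$.} Let $\{O_i:i<\chi(e,X)\}$ be a base of open neighborhoods of $e$. By the tube lemma the sets $X\times O_i$ form a neighborhood base of $X\times\{e\}$, so the sets $U_i=H^{-1}(X\times O_i)$ form a neighborhood base of $\Delta$. For each $i$ choose a finite open cover $\mathcal V_i$ of $X$ such that $V\times V\subset U_i$ for all $V\in\mathcal V_i$. We claim that $\bigcup_i\mathcal V_i$ is a base of $X$. Let $x\in O$ with $O$ open. The set $X^2\setminus(\{x\}\times(X\setminus O))$ is an open neighborhood of $\Delta$, so it contains some $U_i$. Let $x\in V\in\mathcal V_i$. For $y\in V$ we have $(x,y)\in U_i$, hence $y\in O$. So $x\in V\subset O$. The size of this base is at most $\chi(e,X)\cdot\omega=\chi(e,X)$.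

\emph{All points.} Let $x\in X$. If $\mathcal O$ is a base of open neighborhoods of $x$, then the squares $O\times O$, $O\in\mathcal O$, form a base at $(x,x)$. If $\mathcal W$ is a base of open neighborhoods of $(x,e)$, then the projections of its members to the second factor form a base at $e$. Since $H$ takes $(x,x)$ to $(x,e)$,
\[
\chi(x,X)\ge\chi((x,x),X^2)=\chi((x,e),X^2)\ge\chi(e,X)\ge w(X)\ge\chi(x,X). \qedhere
\]
\end{proof}

In particular, a compact space with a weak twister and a point of countable character is metrizable.

\section{The zero-dimensional case}\label{sec:zerodim}

For zero-dimensional $X$ we show that every step $X_{\xi+1}\to X_\xi$ of the resolution is the projection of a product. The weak twisters on the quotients make the fibers of such a step alike, and a lemma on open maps then gives the product structure. We write $2^\tau$ for $\{0,1\}^\tau$ and regard a number $n<\omega$ as an $n$-point discrete space. Two spaces with maps to $Z$ are \emph{homeomorphic over $Z$} if some homeomorphism between them commutes with these maps. We use the standard fact that a nonempty zero-dimensional compact metrizable space without isolated points is homeomorphic to $2^\omega$.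

\begin{lemma}\label{lem:fibers}
Let $\theta'\subset\theta$ be congruences on a compact space $X$ with a weak twister at $e$, and let $p:X/\theta'\to X/\theta$ be the natural map. Then either all fibers of $p$ are finite of the same size, or no fiber of $p$ has an isolated point.
\end{lemma}

\begin{proof}
Let $e'$ and $\bar e$ be the images of $e$ in $X/\theta'$ and $X/\theta$, let $H'$ and $\bar H$ be the induced weak twisters at these points, and let $F_x=p^{-1}(x)$ for $x\in X/\theta$. Since $(p\times p)H'=\bar H(p\times p)$ and $H',\bar H$ are bijections, $H'$ maps $(p\times p)^{-1}(x,x)$ onto $(p\times p)^{-1}(\bar H(x,x))=(p\times p)^{-1}(x,\bar e)$. So $H'$ restricts to a homeomorphism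
\[
F_x\times F_x\to F_x\times F_{\bar e},\qquad (y,y)\mapsto(y,e'),
\]
which carries the diagonal of $F_x$ onto $F_x\times\{e'\}$.

Suppose that some fiber $F_x$ has an isolated point $y$. Then $(y,y)$ is isolated in $F_x\times F_x$, so $(y,e')$ is isolated in $F_x\times F_{\bar e}$, and $e'$ is isolated in $F_{\bar e}$. Now let $x'\in X/\theta$ be arbitrary. The set $F_{x'}\times\{e'\}$ is open in $F_{x'}\times F_{\bar e}$, so the diagonal of $F_{x'}$ is open in $F_{x'}\times F_{x'}$. Hence $F_{x'}$ is discrete and, being compact, finite. This applies to $F_{\bar e}$ too, and from $|F_{x'}|^2=|F_{x'}|\cdot|F_{\bar e}|$ we get $|F_{x'}|=|F_{\bar e}|$.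
\end{proof}

\begin{lemma}\label{lem:product}
Let $Z$ be a zero-dimensional compact space, $M$ a zero-dimensional compact metric space, and $K\subset Z\times M$ a closed set whose projection $\pi:K\to Z$ is an open surjection. Let $K_z=\{t\in M:(z,t)\in K\}$.
\begin{enumerate}
\item[(i)] If all $K_z$ have exactly $n<\omega$ points, then $K\cong Z\times n$ over $Z$.
\item[(ii)] If no $K_z$ has an isolated point, then $K\cong Z\times2^\omega$ over $Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
The map $\pi$ is open by hypothesis and closed by compactness, so it takes clopen subsets of $K$ to clopen subsets of $Z$.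

(i) Let $z_0\in Z$ and $K_{z_0}=\{t_1,\dots,t_n\}$. Choose disjoint clopen sets $O_i\ni t_i$ in $M$. The set $V=\bigcap_i\pi(K\cap(Z\times O_i))$ is a clopen neighborhood of $z_0$. For $z\in V$ the $n$-point set $K_z$ meets each of the $n$ disjoint sets $O_i$, so it has exactly one point in each and none elsewhere. Hence $\pi^{-1}(V)$ is the disjoint union of the clopen sets $K\cap(V\times O_i)$, and each of these is mapped by $\pi$ bijectively, hence homeomorphically, onto $V$. Thus $\pi^{-1}(V)\cong V\times n$ over $V$. By compactness and zero-dimensionality, $Z$ has a finite partition into clopen sets each contained in such a $V$, and the homeomorphisms over the members of the partition combine.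

(ii) The idea is to split $K$ repeatedly into clopen pieces with small fibers, each still mapping onto $Z$, and to always use the same number of pieces, so that the pieces are indexed by a tree that does not depend on $z$. For $L\subset K$ let $L_z=\{t:(z,t)\in L\}$; these sets are the fibers of $L$.

\emph{Claim.} For every $\varepsilon>0$ there is $N\ge1$ such that every clopen $L\subset K$ with $\pi(L)=Z$ can be partitioned into exactly $2^N$ clopen sets, each mapped by $\pi$ onto $Z$ and having all fibers of diameter less than $\varepsilon$.

Fix a finite clopen partition $\mathcal P$ of $M$ into sets of diameter less than $\varepsilon$, and let $N\ge1$ be such that $2^N\ge|\mathcal P|$. Let $L$ be as in the claim and let $z_0\in Z$. At least one and at most $2^N$ members of $\mathcal P$ meet $L_{z_0}$. If $P\in\mathcal P$ meets $L_{z_0}$, then $P\cap L_{z_0}$ is a nonempty open subset of $K_{z_0}$, which has no isolated points, so it is infinite. Therefore, for any $k\ge1$, we can choose $k$ points in $P\cap L_{z_0}$ and partition $P$ into $k$ clopen sets containing one of them each. In this way we obtain exactly $2^N$ disjoint clopen sets $O_1,\dots,O_{2^N}$ of diameter less than $\varepsilon$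 that cover $L_{z_0}$ and all meet it. Let $O=\bigcup_iO_i$. The set $\{z:L_z\subset O\}=Z\setminus\pi(L\setminus(Z\times O))$ and the sets $\{z:L_z\cap O_i\ne\emptyset\}=\pi(L\cap(Z\times O_i))$ are clopen and contain $z_0$. Let $W$ be their intersection. Then the sets $L\cap(W\times O_i)$, $i\le2^N$, partition $L\cap\pi^{-1}(W)$ into clopen sets that map onto $W$ and have fibers of diameter less than $\varepsilon$. The same holds for every clopen subset of $W$. Now take a finite partition of $Z$ into clopen sets contained in such sets $W$ and, for each $i\le2^N$, unite the $i$-th pieces over the members of this partition. This proves the claim.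

Let $N_k$ be the number given by the claim for $\varepsilon=2^{-k}$, $k\ge1$. Since it does not depend on $L$, we can apply the claim successively to all pieces already obtained. This yields clopen sets $K_s\subset K$, indexed by finite sequences $s=(s_1,\dots,s_k)$ with $s_j\in\{0,1\}^{N_j}$, such that $K_\emptyset=K$; each $K_s$ maps onto $Z$; each $K_s$ is partitioned by the sets $K_{s'}$ with $s'$ extending $s$ by one term; and the fibers of $K_s$ have diameter less than $2^{-k}$ if $s$ has length $k\ge1$. For $y\in K$ let $b(y)\in\prod_{k\ge1}\{0,1\}^{N_k}=2^\omega$ be the unique infinite sequence such that $y\in K_s$ for all its initial segments $s$. The map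
\[
K\to Z\times2^\omega,\qquad y\mapsto(\pi(y),b(y)),
\]
is continuous because the sets $K_s$ are clopen. It is bijective: for $z\in Z$ and an infinite sequence $b$, the fibers $(K_s)_z$, with $s$ running through the initial segments of $b$, form a decreasing sequence of nonempty compact sets with diameters tending to $0$, so they have exactly one common point. By compactness the map is a homeomorphism, and it is over $Z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zerodim}]
(c)$\Rightarrow$(a). A finite space with $n\ge1$ points can be identified with the discrete group $\mathbb Z/n$, and $\{0,1\}^\tau$ with the topological group $(\mathbb Z/2)^\tau$. By Example~\ref{ex:groups} both are rotoids. The implication (a)$\Rightarrow$(b) is trivial.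

(b)$\Rightarrow$(c). Let $X$ be zero-dimensional and compact with a weak twister, and take the zero-dimensional resolution of Lemma~\ref{lem:resolution}. For each $\xi<\kappa$, Lemma~\ref{lem:fibers} applied to $\theta_{\xi+1}\subset\theta_\xi$ says that the fibers of $X_{\xi+1}\to X_\xi$ either all have the same finite size or all lack isolated points. In both cases Lemma~\ref{lem:product}, with $Z=X_\xi$, $M=M_\xi$, and $K=X_{\xi+1}$, gives
\[
X_{\xi+1}\cong X_\xi\times T_\xi\ \text{ over }X_\xi,\qquad\text{where $T_\xi$ is finite discrete or $T_\xi=2^\omega$.}
\]
By transfinite recursion we obtain homeomorphisms $X_\xi\cong\prod_{\zeta<\xi}T_\zeta$ compatible with the natural maps $X_\xi\to X_\zeta$ and with the projections of the products. At $\xi=0$ both sides are points, successor steps are given by the last display, and at limits both sides are inverse limits of the preceding stages. For $\xi=\kappa$ this reads $X\cong\prod_{\xi<\kappa}T_\xi$.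

Discard the one-point factors. If only finitely many factors remain (possibly none) and all are finite, then $X$ is finite. If finitely many remain and at least one of them is $2^\omega$, then $X$ is a zero-dimensional compact metrizable space without isolated points, so $X\cong2^\omega$. If an infinite number $\tau$ of factors remains, group them into $\tau$ blocks, each consisting of countably infinitely many factors. The product of a block is a zero-dimensional compact metrizable space without isolated points, since it has infinitely many factors with at least two points each. So each block product is homeomorphic to $2^\omega$, and $X\cong(2^\omega)^\tau\cong2^\tau$.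
\end{proof}

\begin{thebibliography}{9}

\bibitem{DFR}
\emph{Diagonal-Flexible Spaces And Rotoids},
\texttt{http://vestniken.ru/articles/24/eng/24.pdf}.

\bibitem{Haydon}
R.~Haydon, Studia Math. \textbf{52} (1974).

\bibitem{MichaelII}
E.~Michael, \emph{Continuous selections II}, Ann. of Math. \textbf{64} (1956).

\bibitem{MichaelSelected}
E.~Michael, \emph{Selected selection theorems}, Amer. Math. Monthly \textbf{63} (1956).

\end{thebibliography}
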